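# Loop spaces of finite complexes and their $n$-types

## 1. The guess that the $n$-types determine $\Omega X$, on small examples

A connected CW complex is, up to homotopy, the limit of its Postnikov tower. So the first guess is that a space is determined by its Postnikov stages. Let us make this precise and test it.

**Conventions.** Spaces are connected, based, and of the homotopy type of CW complexes; maps and homotopies are based. "Finite complex" means homotopy equivalent to one. We write $Y^{(n)}$ or $P_nY$ for the $n$-th Postnikov approximation: there is a map $q_n:Y\to Y^{(n)}$ that is an isomorphism on $\pi_i$ for $i\le n$, and $\pi_i(Y^{(n)})=0$ for $i>n$. The projections are $p_n:Y^{(n+1)}\to Y^{(n)}$. A map $Y\to Z$ induces $Y^{(n)}\to Z^{(n)}$, unique up to homotopy. We write $\mathrm{Aut}(Y)$ for the group of homotopy classes of self-equivalences. If $G$ is an $H$-group (for example a loop space), then $[K,G]$ is a group; $f\cdot g$ denotes the pointwise product, and $[a]:G\to G$ is the $a$-th power map. On homotopy groups $(f\cdot g)_*=f_*+g_*$.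 For targets that are connected $H$-groups or simply connected, based and free homotopy classes agree.

**Definition.** $\mathrm{SNT}(Y)$ is the set, based at $[Y]$, of homotopy types $[Y']$ of CW complexes such that $Y'^{(n)}\simeq Y^{(n)}$ for all $n\ge1$. We write $\mathrm{SNT}(Y)=*$ for $\mathrm{SNT}(Y)=\{[Y]\}$.

The catch is that the equivalences $Y'^{(n)}\simeq Y^{(n)}$ are chosen separately for each $n$ and need not be compatible. In full generality the guess is false: there are spaces with $\mathrm{SNT}(Y)\ne *$ (J.F. Adams, 1957), even of finite type (B. Gray, 1966). We shall see the example $\mathbb CP^\infty\times\Omega S^3$ in Section 9. So restrict the guess to $Y=\Omega X$ with $X$ a simply connected finite complex. McGibbon and Møller conjectured that here it is right. It is known if $X$ is in addition an $H_0$-space (simply connected, with $X_{\mathbb Q}$ an $H$-space), and also if $X$ is in addition rationally elliptic. We shall prove it in general.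

**Theorem 1.** $\mathrm{SNT}(\Omega X)=\{[\Omega X]\}$ for every simply connected finite complex $X$.

To test small cases we need two lemmas on the groups $\Gamma_n=\mathrm{Aut}(Y^{(n)})$. Truncation gives homomorphisms $\Gamma_m\to\Gamma_n$ for $m\ge n$, and $\mathrm{Aut}(Y)\to\Gamma_n$. Put $I_n=\mathrm{im}(\mathrm{Aut}(Y)\to\Gamma_n)$.

**Lemma 2.** Let $\theta_n:Y'^{(n)}\to Y^{(n)}$, $n\ge1$, be equivalences such that the truncation of $\theta_{n+1}$ is homotopic to $\theta_n$ for every $n$. Then there is an equivalence $F:Y'\to Y$ with $q_nF\simeq\theta_nq_n'$ for all $n$, where $q'_n:Y'\to Y'^{(n)}$.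

*Proof.* Take the $p_n$ to be fibrations with $p_nq_{n+1}=q_n$. The maps $f_n=\theta_nq_n':Y'\to Y^{(n)}$ satisfy $p_nf_{n+1}\simeq f_n$, and $f_n$ is an isomorphism on $\pi_i$ for $i\le n$. By the homotopy lifting property we can change $f_2,f_3,\dots$ inductively within their homotopy classes so that $p_nf_{n+1}=f_n$ strictly. This gives $f:Y'\to L=\lim Y^{(n)}$. For each $i$ the tower $\pi_i(Y^{(n)})$ is eventually constant, so $\pi_i(L)=\lim_n\pi_i(Y^{(n)})$ with no $\lim^1$ term. Hence both $f:Y'\to L$ and $q:Y\to L$ (given by the $q_n$) are weak equivalences. As $Y',Y$ are CW complexes, there is an equivalence $F$ with $qF\simeq f$. Projecting to $Y^{(n)}$ gives $q_nF\simeq\theta_nq_n'$. $\square$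

**Lemma 3.** If for each $n$ the decreasing chain of subgroups $\mathrm{im}(\Gamma_m\to\Gamma_n)$, $m\ge n$, is eventually constant, then $\mathrm{SNT}(Y)=*$. This holds in particular if $[\Gamma_n:I_n]<\infty$ for all $n$.

*Proof.* The last sentence follows from the first: all groups of the chain contain $I_n$, and only finitely many subgroups lie between $I_n$ and $\Gamma_n$ in a decreasing chain if the index is finite.

Let $Y'$ have the same $n$-type as $Y$ for all $n$, and let $A_n\ne\emptyset$ be the set of homotopy classes of equivalences $Y'^{(n)}\to Y^{(n)}$. By composition $\Gamma_n$ acts simply transitively on $A_n$, compatibly with truncation $A_{n+1}\to A_n$. So $\mathrm{im}(A_m\to A_n)$ is a single orbit of $\mathrm{im}(\Gamma_m\to\Gamma_n)$. These orbits are nested as $m$ grows, and once the groups are constant, so are the orbits. Let $A_n'\neq\emptyset$ be the stable image in $A_n$. For $m$ large, $A'_{n+1}=\mathrm{im}(A_m\to A_{n+1})$ and $A_n'=\mathrm{im}(A_m\to A_n)$, so $A'_{n+1}\to A'_n$ is onto. Hence $\lim A_n\ne\emptyset$.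 An element of the limit is a family as in Lemma 2, so $Y'\simeq Y$. $\square$

*Example: a Moore space.* Let $X=S^2\cup_pe^3$, with $H_2(X)=\mathbb Z/p$. All $\pi_i(X)$ are finite, so $[(\Omega X)^{(n)},(\Omega X)^{(n)}]$ is finite for every $n$, every $\Gamma_n$ is finite, and Lemma 3 gives $\mathrm{SNT}(\Omega X)=*$.

*Example: odd spheres.* Let $Y=\Omega S^{2l+1}$, $l\ge1$. The first nontrivial stage is $Y^{(2l)}=K(\mathbb Z,2l)$, so $\Gamma_{2l}=\{\pm1\}$. For $k>2l$ the group $\pi_k(Y)$ is finite. Two self-maps of $Y^{(k)}$ that become homotopic in $Y^{(k-1)}$ differ, in the group $[Y^{(k)},Y^{(k)}]$, by an element coming from the finite group $H^k(Y^{(k)};\pi_k(Y))$. So $\ker(\Gamma_k\to\Gamma_{k-1})$ is finite. Thus all $\Gamma_k$ are finite and $\mathrm{SNT}(\Omega S^{2l+1})=*$.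

*Example: $\Omega S^3\times\Omega S^5$, the first infinite group.* Here $Y^{(4)}=(\Omega S^3)^{(4)}\times K(\mathbb Z,4)$. Let $\gamma$ generate $H^4((\Omega S^3)^{(4)};\mathbb Z)\cong H^4(\Omega S^3;\mathbb Z)=\mathbb Z$. For each $c\in\mathbb Z$ the shear $(b,s)\mapsto(b,s+c\gamma(b))$ lies in $\Gamma_4$, and different $c$ give different elements. So $\Gamma_4$ is infinite, and to use Lemma 3 we must *realize* shears on $Y$. Here we can. By James, $\Sigma\Omega S^3\simeq S^3\vee S^5\vee S^7\vee\cdots$. The projection to $S^5$ has an adjoint $H:\Omega S^3\to\Omega S^5$ that is an isomorphism on $H^4$, and (with the sign of $\gamma$ chosen) $(b,s)\mapsto(b,s\cdot H(b)^c)$ realizes the shear.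

*Example: a shear that cannot be realized.* Replace $\Omega S^3\times\Omega S^5$ by $\mathbb CP^\infty\times\Omega S^3$. The relevant maps are now $\mathbb CP^\infty\to\Omega S^3$. Recall that $H^*(\Omega S^3;\mathbb Z)$ has basis $\gamma_t(\iota)=\iota^t/t!$, $|\iota|=2$. If $f:\mathbb CP^\infty\to\Omega S^3$ has $f^*\iota=cx$, then $f^*\gamma_t(\iota)=c^tx^t/t!$ must be integral for all $t$. If $c\ne0$, take $t=p$ a prime not dividing $c$ and get a contradiction. So $c=0$. Note that $\mathbb CP^\infty=\Omega K(\mathbb Z,3)$, and $K(\mathbb Z,3)$ is not a finite complex.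

The examples suggest what to look for: enough maps from $\Omega X$ to simple targets.

## 2. Maps to odd spheres and to loops on odd spheres

For $k\ge1$ put
$$S(k)=S^k\ (k\text{ odd}),\qquad S(k)=\Omega S^{k+1}\ (k\text{ even}).$$
Then $\pi_*(S(k))\otimes\mathbb Q=\mathbb Q$, concentrated in degree $k$.

**Definition.** For $B$ simply connected, $\mathcal P_k(B)$ is the statement: there are $c\ge0$ and a map $\Omega B\to S(k)^c$ that is injective on $\pi_k\otimes\mathbb Q$.

If $b_k=\dim\pi_k(\Omega B)\otimes\mathbb Q$ is finite, then we may choose $b_k$ of the $c$ coordinates so that the map becomes bijective on $\pi_k\otimes\mathbb Q$, with $c=b_k$. If $b_k=0$, then $\mathcal P_k(B)$ holds trivially.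

*Examples.*

- $B=\mathbb CP^n$, $n\ge 1$. The bundle $S^1\to S^{2n+1}\to\mathbb CP^n$ gives a fibre sequence $\Omega S^{2n+1}\to\Omega\mathbb CP^n\xrightarrow{v}S^1$, with $v$ an isomorphism on $\pi_1$. A generator $S^1\to\Omega\mathbb CP^n$ is a section of $v$ up to homotopy and sign, so $\Omega\mathbb CP^n\simeq S^1\times\Omega S^{2n+1}$. All $\mathcal P_k$ hold, by projections.
- $B=S^{2l}$. The connecting map $\Omega S^{2l}\to S^{2l-1}$ of the unit tangent bundle has degree $\pm2$ on $\pi_{2l-1}$. This gives $\mathcal P_{2l-1}$. The only other nonzero rational homotopy group of $\Omega S^{2l}$ is in degree $4l-2$. It is spanned by the Samelson square $[a,a]$ of the generator $a$ of degree $2l-1$, with Hurewicz image $2a^2\ne0$ in $H_*(\Omega S^{2l};\mathbb Q)=T(a)$. The adjoint $\Omega S^{2l}\to\Omega S^{4l-1}$ of the James projection $\Sigma\Omega S^{2l}\to S^{4l-1}$ is an isomorphism on $H_{4l-2}$, hence nonzero on $[a,a]$. This gives $\mathcal P_{4l-2}$.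
- $B=S^3\vee S^3$. By the Hilton–Milnor theorem $\Omega B$ is a weak product of spaces $\Omega S^{2w+1}$, finitely many for each $w\geq 1$. Projections give all $\mathcal P_k$. This $B$ is neither an $H_0$-space (its rational cohomology is not free) nor rationally elliptic (its rational homotopy is infinite-dimensional).
- $B=K(\mathbb Z,3)$: $\mathcal P_2(B)$ fails, by the last example of Section 1.

**Theorem 4.** If $X$ is a simply connected finite complex, then $\mathcal P_k(X)$ holds for all $k\ge1$.

**Theorem 5.** If $B$ is simply connected with finitely generated homotopy groups and $\mathcal P_k(B)$ holds for all $k$, then $\mathrm{Aut}(\Omega B)\to\mathrm{Aut}((\Omega B)^{(n)})$ has image of finite index for all $n$, and $\mathrm{SNT}(\Omega B)=\{[\Omega B]\}$.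

By Serre, a simply connected finite complex has finitely generated homotopy groups, so Theorem 1 is Theorem 4 plus Theorem 5.

## 3. Realizing automorphisms up to finite index: proof of Theorem 5

Let $B$ be as in Theorem 5 and $Y=\Omega B$. Then $Y^{(k)}=\Omega(B^{(k+1)})$, and $q_k:Y\to Y^{(k)}$ is an $H$-map. As $Y$ is simple with finitely generated homotopy groups, all $H^i(Y;\mathbb Z)$ are finitely generated.

**Step 1.** *The purpose is to pass from homotopy groups to cohomology: every class of $Y$ has a multiple that comes from some $S(k)$.*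

**Lemma 6.** For each $x\in H^k(Y;\mathbb Z)$ there are $N\ge1$ and $g:Y\to S(k)$ with $g^*\iota=Nx$, where $\iota\in H^k(S(k);\mathbb Z)$ is a generator.

*Proof.* Combine the maps of $\mathcal P_j(B)$, $j\le k$, in the bijective form, to $\Phi:Y\to P=\prod_{j\le k}S(j)^{b_j}$. Since $S(j)$ has rational homotopy only in degree $j$, $\Phi$ is an isomorphism on $\pi_{\le k}\otimes\mathbb Q$, and $\pi_{k+1}(P)\otimes\mathbb Q=0$. Both spaces are simple, so they can be rationalized, and the fibre of $\Phi_{\mathbb Q}$ is $k$-connected. So $\Phi^*$ is an isomorphism on $H^{\le k}(\ ;\mathbb Q)$. Clearing denominators and killing torsion, some positive multiple of $x$ is $\Phi^*z$ with $z\in H^k(P;\mathbb Z)$.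

Next, $\Sigma P$ is a wedge of spheres: each $\Sigma S(j)$ is one (James, for $j$ even), $\Sigma(A\times A')\simeq\Sigma A\vee\Sigma A'\vee\Sigma A\wedge A'$, and if $\Sigma A,\Sigma A'$ are wedges of spheres then $\Sigma A\wedge A'$ is a wedge of spaces $S^i\wedge A'=S^{i-1}\wedge\Sigma A'$ with $i\ge2$, so again a wedge of spheres. Hence $z$, seen in $H^{k+1}(\Sigma P)$, is realized by a map $\Sigma P\to S^{k+1}$, of the right degree on each $(k+1)$-sphere and constant on all others. Its adjoint $P\to\Omega S^{k+1}$ pulls the generator back to $z$. If $k$ is even, we are done after composing with $\Phi$. If $k$ is odd, compose further with the connecting map $\Omega S^{k+1}\to S^k$ of the unit tangent bundle of $S^{k+1}$, of degree $\pm2$ on $H^k$, and adjust the sign by a map of degree $-1$. $\square$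

**Step 2.** *The purpose is to reduce finite index in $\Gamma_k$ to a statement about one layer of the tower.* Put $\Gamma_0=1$ and $N_k=\ker(\Gamma_k\to\Gamma_{k-1})$. We prove $[\Gamma_k:I_k]<\infty$ by induction on $k$. Let $\Gamma'$ be the image of $\Gamma_k$ in $\Gamma_{k-1}$. The image of $I_k$ is $I_{k-1}$, so
$$[\Gamma_k:I_k]=[\Gamma_k:I_kN_k]\,[I_kN_k:I_k]=[\Gamma':I_{k-1}]\,[N_k:I_k\cap N_k]\le[\Gamma_{k-1}:I_{k-1}]\,[N_k:I_k\cap N_k].$$
It suffices to show $[N_k:I_k\cap N_k]<\infty$.

**Step 3.** *The purpose is to parametrize $N_k$ by cohomology classes.* Let $\pi_k=\pi_k(Y)$, let $j:K(\pi_k,k)\to Y^{(k)}$ be the fibre inclusion of $p:Y^{(k)}\to Y^{(k-1)}$ (an $H$-map), and let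
$$H=H^k(Y^{(k)};\pi_k)\cong H^k(Y;\pi_k),$$
a finitely generated group. If $\theta\in N_k$, then $p\theta\simeq p$, so $\theta\cdot1^{-1}$ becomes trivial in the group $[Y^{(k)},Y^{(k-1)}]$ and hence equals $jc$ for some $c\in H$. So
$$\theta=\theta_c:=(jc)\cdot1,$$
with $c$ not necessarily unique. Conversely, any $\theta_c$ satisfies $p\theta_c\simeq p$; it is the identity on $\pi_i$ for $i<k$ and $1+c_*$ on $\pi_k$, where $c_*:\pi_k\to\pi_k$ is induced by $c$. So $\theta_c\in N_k$ if and only if $1+c_*\in\mathrm{Aut}(\pi_k)$. Moreover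
$$\theta_c\theta_{c'}=(jc\theta_{c'})\cdot\theta_{c'}=(j\theta_{c'}^*c)\cdot(jc')\cdot1=\theta_{\theta_{c'}^*c+c'}.\tag{1}$$
For $N\ge1$ let $N_k(N)$ be the set of those elements of $N_k$ that can be written $\theta_c$ with $c\in NH$. By (1) it is closed under products. The inverse of $\theta_c$ is $\theta_b$ with $b=-(\theta_c^*)^{-1}c$, since (1) gives $\theta_b\theta_c=\theta_0=1$. So $N_k(N)$ is a subgroup. If $\theta_c,\theta_{c'}\in N_k$ and $c-c'\in NH$, then by (1) $\theta_c=\theta_b\theta_{c'}$ with $b=(\theta_{c'}^*)^{-1}(c-c')\in NH$, and $\theta_b=\theta_c\theta_{c'}^{-1}\in N_k$. Therefore $[N_k:N_k(N)]\le|H/NH|<\infty$. It remains to find $N$ with $N_k(N)\subset I_k$.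

**Step 4.** *The purpose is to choose $N$ so that each $c\in NH$ is a sum of realizable pieces.* Write $\pi_k=\bigoplus_i\mathbb Za_i\oplus T$ with $T$ finite. Let $x_1,\dots,x_h\in H^k(Y;\mathbb Z)$ be a basis modulo torsion, and let $N_1\ge1$ kill $T$ and the torsion of $H^k(Y;\mathbb Z)$. By Lemma 6 there are $N_0\ge1$ and $g_j:Y\to S(k)$ with $g_j^*\iota=N_0x_j$ for all $j$; we make $N_0$ common by composing with power maps of $\Omega S^{k+1}$ ($k$ even) or degree maps of $S^k$ ($k$ odd). Put $N=N_0N_1$. Let $c=Nc'$. We have $H\cong\bigoplus_iH^k(Y;\mathbb Z)a_i\oplus H^k(Y;T)$. Multiplication by $N_1$ kills the summand $H^k(Y;T)$, and turns the coefficient of $a_i$ into $\sum_jN_1n_{ij}x_j$ for some integers $n_{ij}$. Hence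
$$c=\sum_j(N_0x_j)\otimes\alpha_j,\qquad \alpha_j=\sum_iN_1n_{ij}a_i\in\pi_k(Y).$$

**Step 5.** *The purpose is to build a self-map $f$ of $Y$ over $\theta_c$.* Let $E:S(k)\to\Omega S^{k+1}$ be the identity for $k$ even and the suspension map for $k$ odd. Put $S=(\Omega S^{k+1})^h$ and $g=(Eg_1,\dots,Eg_h):Y\to S$. Let $\alpha_j^\sharp:S^{k+1}\to B$ be adjoint to $\alpha_j$, and
$$a:S\to Y,\quad a(s_1,\dots,s_h)=\prod_j\Omega\alpha_j^\sharp(s_j),\qquad f=(ag)\cdot1:Y\to Y.$$
The composite $\Omega S^{k+1}\xrightarrow{\Omega\alpha_j^\sharp}Y\to Y^{(k)}$ becomes null in $Y^{(k-1)}$, because $\Omega S^{k+1}$ is $(k-1)$-connected. So it equals $j\circ\kappa$ with $\kappa\in H^k(\Omega S^{k+1};\pi_k)$, and evaluation on $\pi_k$ shows $\kappa=\iota\otimes\alpha_j$. As $q_k$ and $j$ are $H$-maps,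
$$q_kag=j\Bigl(\sum_jg_j^*\iota\otimes\alpha_j\Bigr)=jcq_k,\qquad q_kf=(jcq_k)\cdot q_k=\theta_cq_k.$$
So if $f$ is an equivalence, then $\theta_c\in I_k$.

**Step 6.** *The purpose is to move the question whether $f$ is an equivalence from $Y$, about which we know little, to $S$, whose cohomology we know.* Let $\theta_c\in N_k$. On each $\pi_l(Y)$ we have $f_*=1+a_*g_*$. For homomorphisms of abelian groups, $1+a_*g_*$ is bijective if and only if $1+g_*a_*$ is: if the latter is bijective, then $1-a_*(1+g_*a_*)^{-1}g_*$ is a two-sided inverse of the former, since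
$$(1+a_*g_*)\bigl(1-a_*(1+g_*a_*)^{-1}g_*\bigr)=1+a_*g_*-a_*(1+g_*a_*)(1+g_*a_*)^{-1}g_*=1,$$
and similarly on the other side; the converse is symmetric. Now $1+g_*a_*=\psi_*$ for
$$\psi=(ga)\cdot1:S\to S\quad\text{(componentwise loop product)}.$$
So it suffices that $\psi$ is an equivalence. On $\pi_k(Y)$ we know that $f_*=1+c_*$ is bijective, so $\psi_*$ is bijective on $\pi_k(S)=H_k(S)=\mathbb Z^h$. Let $x_i\in H^k(S;\mathbb Z)$ from now on denote the generators pulled back from the factors. Then $\psi^*x_i=\sum_lu_{il}x_l$ with $u\in GL_h(\mathbb Z)$.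

**Step 7.** *The purpose is to deduce that $\psi^*$ is bijective in all degrees.*

*$k$ even.* $H^*(S;\mathbb Z)\subset\mathbb Q[x_1,\dots,x_h]$ is spanned by products of divided powers $\gamma_t(x_i)=x_i^t/t!$. As $\psi^*$ is a ring homomorphism,
$$\psi^*\gamma_t(x_i)=\gamma_t\Bigl(\sum_lu_{il}x_l\Bigr)=\sum_{t_1+\dots+t_h=t}\ \prod_lu_{il}^{t_l}\gamma_{t_l}(x_l).$$
The same formula with $u^{-1}$ in place of $u$ preserves $H^*(S;\mathbb Z)$ and is inverse to $\psi^*$.

*$k$ odd.* $H^*(\Omega S^{k+1};\mathbb Z)=\Lambda[x]\otimes\Gamma[y]$, $|x|=k$, $|y|=2k$, so $H^*(S;\mathbb Z)=\Lambda[x_i]\otimes\Gamma[y_i]$, torsion free. For degree reasons the loop multiplication $\mu$ of $\Omega S^{k+1}$ satisfies $\mu^*x=x\otimes1+1\otimes x$ and $\mu^*y=y\otimes1+1\otimes y+\varepsilon\,x\otimes x$ with some $\varepsilon\in\mathbb Z$. The $i$-th component of $ga$ factors through $E:S^k\to\Omega S^{k+1}$, and $H^{2k}(S^k)=0$, so $(ga)^*y_i=0$. Also $(ga)^*x_i=\psi^*x_i-x_i$. Hence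
$$\psi^*y_i=y_i+d_i,\qquad d_i=\varepsilon\Bigl(\sum_l(u_{il}-\delta_{il})x_l\Bigr)x_i,\qquad d_i^2=0,$$
the last because $d_i^2$ contains the factor $x_i^2=0$. So $\psi^*\gamma_t(y_i)=(y_i+d_i)^t/t!=\gamma_t(y_i)+\gamma_{t-1}(y_i)d_i$. The image of $\psi^*$ is a subring. It contains all $x_l$, since $u$ is invertible, hence all $d_i$, and then by induction on $t$ all $\gamma_t(y_i)$. So $\psi^*$ is onto. In each degree it is an endomorphism of a finitely generated free group, so it is bijective.

Hence $\psi$ is a homology isomorphism of connected $H$-spaces. These are simple, so $\psi$ is an equivalence. By Step 6 $f$ is an equivalence, and by Step 5 $\theta_c\in I_k$. So $N_k(N)\subset I_k$, and $[\Gamma_k:I_k]<\infty$ by Steps 2 and 3.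

**Step 8.** *The purpose is to conclude.* All indices $[\Gamma_n:I_n]$ are finite, so Lemma 3 gives $\mathrm{SNT}(Y)=*$. This proves Theorem 5. $\square$

## 4. Lifting integral classes to spheres in bounded dimension

We turn to Theorem 4. One would first try plain obstruction theory. Given $x\in\mathrm{Hom}(\pi_k(\Omega X),\mathbb Z)$, some nonzero multiple of $x$ comes from a class in $H^k(\Omega X;\mathbb Z)$, because the rational Hurewicz map of an $H$-space is injective. Try to lift a multiple of this class from $K(\mathbb Z,k)$ to $S(k)$. The obstructions lie in groups with finite coefficients, and one kills them with power maps. This works on finitely many stages: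

**Lemma 7.** Let $n\ge2$, let $W$ be simply connected with finitely generated homotopy groups, and let $w:W\to K(\mathbb Z,n)$ be an isomorphism on $\pi_*\otimes\mathbb Q$. For each $d\ge n$ there are $\lambda\ge1$ and $r:K(\mathbb Z,n)\to P_dW$ with $P_d(w)\circ r=[\lambda]$. Consequently there is, on complexes $K$ of dimension $\le d$, a natural map $H^n(K;\mathbb Z)\to[K,W]$, $e\mapsto\hat e$, with $w\hat e=\lambda e$ and $\hat0$ null.

*Proof.* **Step 1.** *The purpose is to show that power maps kill classes with finite coefficients: if $A$ is a finite abelian group and $\kappa\in H^i(K(\mathbb Z,n);A)$, $i\ge1$, $n\geq 1$, then $[\mu]^*\kappa=0$ for some $\mu\ge1$.* Let $a=|A|$. The telescope of $[a]:K(\mathbb Z,n)\to K(\mathbb Z,n)$ is $K(\mathbb Z[1/a],n)$. For a prime $p\mid a$ we have $\tilde H_*(K(\mathbb Z[1/a],n);\mathbb F_p)=0$: for $n=1$ the only reduced integral homology group is $H_1=\mathbb Z[1/a]$, on which $p$ is invertible; for larger $n$ use induction and the path fibration, since a simply connected space whose loop space is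 $\mathbb F_p$-acyclic is $\mathbb F_p$-acyclic. Filtering $A$ with quotients $\mathbb Z/p$, $p\mid a$, we get $\tilde H^*(K(\mathbb Z[1/a],n);A)=0$. By Milnor's sequence the inverse limit of the tower
$$G\xleftarrow{[a]^*}G\xleftarrow{[a]^*}\cdots,\qquad G=H^i(K(\mathbb Z,n);A),$$
is a quotient of $H^i(K(\mathbb Z[1/a],n);A)=0$, so it is $0$. As $G$ is finite, $[a]^*$ is bijective on its eventual image $G_s=\bigcap_j([a]^*)^jG$, and the limit is isomorphic to $G_s$. So $G_s=0$, that is, $([a]^*)^s=[a^s]^*$ is zero on $G$ for some $s$. Take $\mu=a^s$.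

**Step 2.** *The purpose is to climb the finite tower of $P_d(w):P_dW\to K(\mathbb Z,n)$.* Both spaces are simply connected. As $n\ge2$, the fibre is connected. Its homotopy groups are finite, because $w$ is a rational isomorphism of finitely generated groups, and only finitely many are nonzero. Since $\pi_1(P_dW)=0$, the Moore–Postnikov tower $P_dW=W_t\to\dots\to W_0=K(\mathbb Z,n)$ is a finite tower of principal fibrations with k-invariants in cohomology with finite abelian coefficients. Suppose $r_{j-1}:K(\mathbb Z,n)\to W_{j-1}$ covers $[\lambda_{j-1}]$; start with the identity. By Step 1 the pullback of the k-invariant along $r_{j-1}$ dies after precomposition with some $[\mu]$. So $r_{j-1}[\mu]$, which covers $[\lambda_{j-1}\mu]$, lifts to $W_j$. After $t$ steps we have $r$.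

**Step 3.** *The purpose is to pass to complexes.* The map $W\to P_dW$ is $(d+1)$-connected, so for $\dim K\le d$ the map $[K,W]\to[K,P_dW]$ is bijective. Let $\hat e$ correspond to $r\circ e$. $\square$

**The exact point where this stops.** The space $\Omega X$ is infinite-dimensional, so we would need $\lambda$ bounded as $d\to\infty$. It need not be. For $W=\Omega S^3$, $n=2$, let $r:\mathbb CP^\infty\to P_d\Omega S^3$ have degree $\lambda$ on $H^2$. For $2t\le d$ the class $\gamma_t(\iota)$ lives in $H^{2t}(P_d\Omega S^3)$, and so $t!$ divides $\lambda^t$. Hence every prime $p\le d/2$ divides $\lambda$. The attempt did not use that $X$ is finite.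

The way past it: apply Lemma 7 to the *finite* complex $X$, to produce complex vector bundles on $X$ rather than maps out of $\Omega X$. Such a bundle of rank $m$ gives, on looping its classifying map, a *multiplicative* map from the infinite-dimensional $\Omega X$ to $U(m)$. And $U(m)$ is finite-dimensional, so the remaining obstruction theory can be done there and terminates.

**Corollary 8.**

(S) If $X$ is a finite complex, $l\ge1$ and $c\in H^{2l+1}(X;\mathbb Z)$, then some multiple $\mu c$, $\mu\ge1$, is the pullback of a generator under a map $X\to S^{2l+1}$.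

(V) Let $m\ge1$, $d\ge2m$. There are $\lambda\ge1$ and an assignment, to each complex $K$ of dimension $\le d$ and $e\in H^{2m}(K;\mathbb Z)$, of a complex rank-$m$ bundle $\eta_e$ on $K$, natural in $K$, with $c_m(\eta_e)=\lambda e$ and $\eta_0$ trivial. For $m=1$ one may take $\lambda=1$.

*Proof.* (S): apply Lemma 7 to $W=S^{2l+1}$ with $d\ge\dim X$, $d\ge2l+1$. (V): for $m=1$, $BU(1)=K(\mathbb Z,2)$. Let $m\ge2$, let $W$ be the homotopy fibre of $(c_1,\dots,c_{m-1}):BU(m)\to\prod_{i<m}K(\mathbb Z,2i)$, and $w=c_m|_W$. As $c_1$ is an isomorphism on $\pi_2$, $W$ is simply connected; its homotopy groups are finitely generated. The groups $\pi_*(BU(m))\otimes\mathbb Q$ are $\mathbb Q$ in degrees $2,4,\dots,2m$ and $0$ otherwise, and $c_i$ is rationally an isomorphism on $\pi_{2i}$ for $i\le m$. So $\pi_*(W)\otimes\mathbb Q$ is $\mathbb Q$ in degree $2m$ only, and $w$ is a rational isomorphism. Apply Lemma 7 with $n=2m$ and compose with $W\to BU(m)$. $\square$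

**Sphere bundles.** Let $\eta$ be a rank-$m$ complex bundle over $X$, and $S(\eta)\to X$ its sphere bundle, with fibre $S^{2m-1}$. It is pulled back from $EU(m)\times_{U(m)}S^{2m-1}=BU(m-1)\to BU(m)$. The connecting map $U(m)\simeq\Omega BU(m)\to S^{2m-1}$ of this universal fibration is the orbit map $\pi:U(m)\to U(m)/U(m-1)=S^{2m-1}$. By naturality:

- The connecting map of $S(\eta)\to X$ is $v=\pi\circ\partial:\Omega X\to S^{2m-1}$, where $\partial:\Omega X\to\Omega BU(m)\simeq U(m)$ is the looped classifying map, an $H$-map. (If conventions make $\partial$ anti-multiplicative, use the opposite multiplication on $U(m)$; nothing below changes.)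
- $\Omega S(\eta)\xrightarrow{i}\Omega X\xrightarrow{v}S^{2m-1}$ is a fibre sequence: a map $f$ into $\Omega X$ with $vf$ null lifts to $\Omega S(\eta)$ up to homotopy.
- $c_m(\eta)$ is the Euler class. So the fundamental class of the fibre transgresses to $\pm c_m(\eta)$, and $v_*:\pi_{2m-1}(\Omega X)=\pi_{2m}(X)\to\pi_{2m-1}(S^{2m-1})=\mathbb Z$ is $\pm$ evaluation of $c_m(\eta)$.

If $X$ is a finite complex, so is $S(\eta)$. *Example:* for the quaternionic Hopf bundle, a rank-$2$ complex bundle on $S^4$ with $c_2=\pm$ generator, $S(\eta)=S^7$ and $v:\Omega S^4\to S^3$ has degree $\pm1$ on $\pi_3$.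

**The plan for Theorem 4.** Use sphere bundles to kill the even rational cohomology of $X$ one class at a time, in a range, and show that $\mathcal P_n$ of the total space implies $\mathcal P_n$ of the base (Section 6). When no even cohomology is left in a range, compare with a complex whose loop space is a product of $\Omega S^{\text{odd}}$ (Section 5).

## 5. Spaces without even rational cohomology in a range

**Definition.** $\mathcal M$ is the class of simply connected finite complexes $M$ equipped with maps $a_i:S^{2k_i+1}\to M$, $k_i\ge1$, $i=1,\dots,r$ ($r\ge0$), such that the product $\prod_i\Omega S^{2k_i+1}\to\Omega M$ of the $\Omega a_i$ is an equivalence. We call the $S^{2k_i+1}$ the spheres of $M$.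

Then $\pi_*(M)\otimes\mathbb Q$ has dimension $r$, in the odd degrees $2k_i+1$. The point lies in $\mathcal M$, and if $M\in\mathcal M$ then $M\times S^{2l+1}\in\mathcal M$ for $l\ge1$. So products of odd spheres of dimension $\ge3$ lie in $\mathcal M$. The next lemma gives less obvious members.

**Lemma 9.** Let $M\in\mathcal M$, and let $\eta$ be a complex bundle over $M$ of rank $m\ge2$ with all $a_i^*\eta$ trivial. Then $\Omega S(\eta)\to\Omega M$ has a homotopy section, and $S(\eta)\in\mathcal M$, with spheres lifts $\tilde a_i$ of the $a_i$ and the fibre $S^{2m-1}$.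

*Proof.* As $a_i^*\eta$ is trivial, $a_i$ lifts to $\tilde a_i:S^{2k_i+1}\to S(\eta)$. The product of the $\Omega\tilde a_i$ lifts the equivalence $\prod\Omega S^{2k_i+1}\simeq\Omega M$, which gives a section $s$ up to homotopy. Multiplying with $\Omega S^{2m-1}\to\Omega S(\eta)$ gives $\prod\Omega S^{2k_i+1}\times\Omega S^{2m-1}\to\Omega S(\eta)$, which is an isomorphism on homotopy groups because the long exact sequence is split by $s$. $S(\eta)$ is simply connected because $m\ge2$. $\square$

The bundles $\eta_e$ of (V) over $M\in\mathcal M$, with $d\ge\dim M$ and $d\ge$ all $2k_i+1$, satisfy the hypothesis if $m\ge2$: by naturality $a_i^*\eta_e=\eta_{a_i^*e}$, and $a_i^*e\in H^{2m}(S^{2k_i+1};\mathbb Z)=0$.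

*Example.* Let $M=S^3\times S^3$ and $e\in H^6(M;\mathbb Z)$ a generator. The rank-$3$ bundle $\eta_e$ has $c_3=\lambda e\ne0$, and $\Omega S(\eta_e)\simeq\Omega S^3\times\Omega S^3\times\Omega S^5$.

One recall before the next lemma. A simply connected space $X$ of finite type has a *minimal Quillen model* $(\mathbb L(U),\partial)$: a free graded Lie algebra over $\mathbb Q$ on $U$ with $U_j=H_{j+1}(X;\mathbb Q)$, $j\ge1$, with a differential such that $H_j(\mathbb L(U),\partial)\cong\pi_{j+1}(X)\otimes\mathbb Q$. For $S^{2l}$ there is one generator $u$ of degree $2l-1$, and $\mathbb L(U)$ is spanned by $u$ and $[u,u]$. This recovers the two rational homotopy groups, in degrees $2l$ and $4l-1$.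

**Lemma 10.** Let $l\ge0$ and let $X$ be a simply connected finite complex with $H^{2i}(X;\mathbb Q)=0$ for $1\le i\le l$. There are $M\in\mathcal M$ with all spheres of dimension $\le2l+1$ and $\varphi:X\to M$ inducing isomorphisms on $\pi_j\otimes\mathbb Q$ for $j\le2l+1$.

*Example.* $X=S^3\vee S^3$. For $l=1$ take the inclusion into $M=S^3\times S^3$. For $l=2$ we must also match $\pi_5(X)\otimes\mathbb Q=\mathbb Q$, spanned by the Whitehead product of the two inclusions, while $\pi_5(M)\otimes\mathbb Q=0$. The class $e\in H^6(M)$ dies in $X$, so $\eta_e$ is trivial on $X$ and $X$ maps to $S(\eta_e)$, the previous example, which has a new $S^5$. The proof shows that this works in general.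

*Proof.* Induction on $l$. For $l=0$ take $M=pt$. Let $l\ge1$, and let $\varphi:X\to M$ be given by the case $l-1$. So the spheres of $M$ have dimension $\le2l-1$, $\pi_j(M)\otimes\mathbb Q=0$ for $j\ge2l$, and $\varphi$ is rationally an isomorphism on $\pi_{\le2l-1}$.

**Step 1.** *The purpose is to show $\pi_{2l}(X)\otimes\mathbb Q=0$.* In the minimal Quillen model, $U_j=H_{j+1}(X;\mathbb Q)=0$ for odd $j\le2l-1$. Elements of $\mathbb L(U)_{2l-1}$ are combinations of brackets of generators of degree $\le2l-1$, all of which have even degree. Such brackets have even degree, so $\mathbb L(U)_{2l-1}=0$ and $\pi_{2l}(X)\otimes\mathbb Q\cong H_{2l-1}(\mathbb L(U))=0$.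

**Step 2.** *The purpose is to express $\pi_{2l+1}(X)\otimes\mathbb Q$ by cohomology.* Let $F$ be the fibre of $\varphi_{\mathbb Q}:X_{\mathbb Q}\to M_{\mathbb Q}$. The long exact sequence, the properties of $\varphi$ and Step 1 show that $F$ is $2l$-connected and $\pi_{2l+1}(F)=\pi_{2l+1}(X)\otimes\mathbb Q$. Put $P=\mathrm{Hom}(\pi_{2l+1}(X),\mathbb Q)=H^{2l+1}(F;\mathbb Q)$. The Serre exact sequence reads, with rational coefficients,
$$H^{2l+1}(X)\to P\xrightarrow{\,t\,}H^{2l+2}(M)\xrightarrow{\,\varphi^*\,}H^{2l+2}(X).\tag{2}$$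

**Step 3.** *The purpose is to build $M'$ with one new sphere for each basis element of $P$.* Choose $e_1,\dots,e_r\in H^{2l+2}(M;\mathbb Z)$ whose rational images form a basis of $\ker\varphi^*=\mathrm{im}\,t$, scaled so that $\varphi^*e_i=0$ in $H^{2l+2}(X;\mathbb Z)$. Choose $c_1,\dots,c_s\in H^{2l+1}(X;\mathbb Z)$ whose images in $P$ form a basis of $\ker t$. Take the bundles $\eta_{e_i}$ over $M$ of rank $l+1\ge2$ from (V), with $d\ge2l+2$ at least the dimensions of $M$, $X$ and the spheres of $M$. Let $M'$ be the fibre product over $M$ of the $S(\eta_{e_i})$, times $(S^{2l+1})^s$. We apply Lemma 9 repeatedly, pulling the later bundles back to the earlier total spaces. Their pullbacks along the lifts $\tilde a_i$ are the $a_i^*\eta_{e_j}$, which are trivial, and along the fibre spheres they are trivial because these spheres map to a point of $M$. So $M'\in\mathcal M$, and the new spheres have dimension $2l+1$.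

**Step 4.** *The purpose is to lift $\varphi$ to $\varphi':X\to M'$.* By naturality $\varphi^*\eta_{e_i}=\eta_{\varphi^*e_i}=\eta_0$ is trivial, so $\varphi$ lifts to each $S(\eta_{e_i})$. By (S) there are maps $X\to S^{2l+1}$ realizing $\mu_jc_j$, $\mu_j\ge1$. Together these give $\varphi':X\to M'$ covering $\varphi$.

**Step 5.** *The purpose is to check that $\varphi'$ is rationally an isomorphism on $\pi_{\le2l+1}$.* For $j\le2l-1$, $\pi_j(M')\otimes\mathbb Q=\pi_j(M)\otimes\mathbb Q$, and $\varphi'$ is an isomorphism because $\varphi$ is; for $j=2l$ both sides are $0$. For $j=2l+1$ let $F'=(S^{2l+1})^{r+s}_{\mathbb Q}$ be the fibre of $M'_{\mathbb Q}\to M_{\mathbb Q}$, with fundamental classes $\sigma_i$ ($i\le r$) and $\tau_j$ ($j\le s$) in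
$$H^{2l+1}(F')\cong\mathrm{Hom}(\pi_{2l+1}(M'),\mathbb Q).$$
The dual of $\pi_{2l+1}(\varphi')\otimes\mathbb Q$ is the map $\rho:H^{2l+1}(F')\to H^{2l+1}(F)=P$ induced by $F\to F'$. By naturality of the transgression, $t\rho(\sigma_i)=\pm\lambda e_i$, and these form a basis of $\ker\varphi^*=\mathrm{im}\,t$. And $\rho(\tau_j)$ is the image of $\mu_jc_j$ in $P$, since $\tau_j$ is the restriction of the class of $M'$ that $\varphi'$ pulls back to $\mu_jc_j$; these form a basis of $\ker t$. So $\rho$ is an isomorphism. $\square$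

## 6. Killing one even cohomology class

**Proposition 11.** Let $X$ be a simply connected finite complex, $m\ge1$, $H^{2i}(X;\mathbb Q)=0$ for $1\le i<m$, and $H^{2m}(X;\mathbb Q)\ne0$. There is a simply connected finite complex $X'$, the sphere bundle of a rank-$m$ complex bundle $\eta$ over $X$ with $c_m(\eta)\ne0$ rationally, such that for all $n$: $\mathcal P_n(X')\Rightarrow\mathcal P_n(X)$. Moreover $H^{2i}(X';\mathbb Q)=0$ for $1\le i<m$ and $\dim H^{2m}(X';\mathbb Q)=\dim H^{2m}(X;\mathbb Q)-1$.

The last sentence follows from the rational Gysin sequence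
$$H^{j-2m}(X)\xrightarrow{c_m}H^j(X)\to H^j(X')\to H^{j-2m+1}(X).$$
For $j=2i$ with $1\le i<m$ both neighbors of $H^j(X')$ vanish. For $j=2m$ the left map is injective as $c_m\ne0$, and the right term is $H^1(X;\mathbb Q)=0$.

There are two cases, according to whether the class that we kill is seen by homotopy. *Examples:* $X=S^4$, $m=2$ is of the first kind; $X=S^3\times S^3$, $m=3$ is of the second, as $H^6(X;\mathbb Q)\ne0$ but $\pi_6(X)\otimes\mathbb Q=0$.

### 6.1. The case of a class that is nonzero on $\pi_{2m}(X)\otimes\mathbb Q$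

Suppose some $q\in H^{2m}(X;\mathbb Z)$ is nonzero on $\pi_{2m}(X)\otimes\mathbb Q$. This is automatic if $m=1$, by Hurewicz; then choose $q$ with $q:\pi_2(X)\to\mathbb Z$ surjective.

**Step 1.** *The purpose is to set up the fibration.* Let $\eta=\eta_q$ from (V) with $d\ge\dim X$ and $d\geq 2m$ (so $c_1=q$ if $m=1$), and $X'=S(\eta)$. Then $c_m(\eta)=\lambda q\ne0$ rationally. $X'$ is simply connected: this is clear for $m\ge2$, and for $m=1$ it holds because $\pi_2(X)\to\pi_1(S^1)$ is onto. Take $\partial$, $\pi$, $v=\pi\partial$ and $i:\Omega X'\to\Omega X$ as in Section 4. Since $c_m(\eta)$ is nonzero on $\pi_{2m}(X)$, there is $\alpha:S^{2m-1}\to\Omega X$ such that $v\alpha$ has degree $D\ne0$; replacing $\alpha$ by $-\alpha$ we may take $D>0$.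

If $D=1$, then $\alpha\cdot i:S^{2m-1}\times\Omega X'\to\Omega X$ is an isomorphism on homotopy groups, so $\Omega X$ splits and we could project; this is what happens for $\mathbb CP^n$. For $D>1$ the natural substitute is the map $[D]\cdot(\alpha v)^{-1}:\Omega X\to\Omega X$. It sends $\beta$ to $D\beta-\alpha_*v_*\beta$ on homotopy groups, so $v$ composed with it is zero on $\pi_{2m-1}$. We would like that composite to be null-homotopic, to lift the map to $\Omega X'$. But $\Omega X$ is infinite-dimensional, and $v$ is not known to be multiplicative (for most $m$ the sphere $S^{2m-1}$ is not even an $H$-space), so the composite cannot be computed directly. The factorization $v=\pi\partial$, with $\partial$ an $H$-map, lets us do the computation on $U(m)$. Define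
$$h:U(m)\to U(m),\qquad h=[D]\cdot(\partial\circ\alpha\circ\pi)^{-1}\quad\text{(pointwise product)}.$$

**Step 2.** *The purpose is to show that $\pi h:U(m)\to S^{2m-1}$ is zero on $H^{2m-1}$.* Let $\sigma$ generate $H^{2m-1}(S^{2m-1};\mathbb Z)$. We have $H^*(U(m);\mathbb Q)=\Lambda(s_1,\dots,s_m)$ with primitive $s_i$ of degree $2i-1$. The class $\pi^*\sigma$ restricts to $0$ on $U(m-1)$, and the kernel of this restriction is the ideal $(s_m)$. So $\pi^*\sigma\in\mathbb Qs_m$ is primitive. For a primitive class $s$ we have $(f\cdot f_1)^*s=f^*s+f_1^*s$. Hence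
$$h^*\pi^*\sigma=D\pi^*\sigma-\pi^*\alpha^*\partial^*\pi^*\sigma=D\pi^*\sigma-\pi^*(v\alpha)^*\sigma=D\pi^*\sigma-D\pi^*\sigma=0.$$
As $H^*(U(m);\mathbb Z)$ is torsion free, this holds integrally.

**Step 3.** *The purpose is to kill the remaining obstructions on $U(m)$: there is $T\ge1$ with $\pi h[T]$ null-homotopic.* For $m=1$, $\pi h:S^1\to S^1$ is null by Step 2; take $T=1$. Let $m\ge2$ and $y=\pi h$. On $H^*(U(m);\mathbb Z)=\Lambda_{\mathbb Z}(s_1,\dots,s_m)$, with $s_i$ primitive, $[a]^*s_i=as_i$. So if $A$ is finite with $aA=0$, then $[a]^*=0$ on $\tilde H^*(U(m);A)=\tilde H^*(U(m);\mathbb Z)\otimes A$.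

In $P_{2m-1}S^{2m-1}=K(\mathbb Z,2m-1)$, $y$ is null by Step 2; put $T_{2m-1}=1$. Suppose $y[T_j]$ is null in $P_jS^{2m-1}$, $j\ge2m-1$. Then in $P_{j+1}S^{2m-1}$ it factors through the fibre $K(\pi_{j+1}(S^{2m-1}),j+1)$, by a class in $H^{j+1}(U(m);\pi_{j+1}(S^{2m-1}))$. The coefficients are finite, so some $[a]^*$ kills this class, and $y[T_j][a]=y[T_ja]$ is null in $P_{j+1}S^{2m-1}$. Put $T_{j+1}=T_ja$. Stop at $j\ge\dim U(m)$: then $[U(m),S^{2m-1}]\to[U(m),P_jS^{2m-1}]$ is bijective, so $y[T_j]$ is null. *This is where it matters that $U(m)$ is finite-dimensional.*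

**Step 4.** *The purpose is to transport this to $\Omega X$.* With the loop multiplication, put
$$f'=\bigl([D]\cdot(\alpha\pi\partial)^{-1}\bigr)\circ[T]:\Omega X\to\Omega X.$$
As $\partial$ is an $H$-map, $\partial f'=h\circ\partial\circ[T]=h\circ[T]\circ\partial$. So $vf'=\pi\partial f'=\pi h[T]\partial\simeq*$, and $f'\simeq i\hat f$ for some $\hat f:\Omega X\to\Omega X'$. On homotopy groups, since $\pi\partial=v$,
$$f'_*(\beta)=T(D\beta-\alpha_*v_*\beta).$$
Hence on $\pi_*\otimes\mathbb Q$ we have $i_*\hat f_*=f'_*=TD$ on $\ker v_*$. In degrees $\ne2m-1$ this kernel is everything, as $\pi_j(S^{2m-1})$ is finite for $j\ne2m-1$.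

**Step 5.** *The purpose is to deduce $\mathcal P_n(X)$.* Let $\Psi:\Omega X'\to S(n)^c$ be injective on $\pi_n\otimes\mathbb Q$.

- If $n\ne2m-1$, then $i_*\hat f_*=TD$ on $\pi_n\otimes\mathbb Q$, so $\hat f_*$ and $(\Psi\hat f)_*$ are injective there.
- If $n=2m-1$, then $S(n)=S^{2m-1}$, and we take $(v,\Psi\hat f):\Omega X\to S(n)^{1+c}$. If $v_*\beta=0$ and $(\Psi\hat f)_*\beta=0$ in $\pi_n\otimes\mathbb Q$, then $\hat f_*\beta=0$, so $0=i_*\hat f_*\beta=TD\beta$ and $\beta=0$.

So $\mathcal P_n(X)$ holds.

### 6.2. The case where $H^{2m}(X;\mathbb Q)$ vanishes on $\pi_{2m}(X)$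

Now $m\ge2$ and every $q\in H^{2m}(X;\mathbb Q)$ vanishes on $\pi_{2m}(X)$.

**Step 1.** *The purpose is to find a class that comes from some $M\in\mathcal M$.* By Lemma 10 with $l=m-1$ there is $\varphi:X\to M\in\mathcal M$, with spheres of dimension $\le2m-1$, that is rationally an isomorphism on $\pi_{\le2m-1}$. As $\pi_j(M)\otimes\mathbb Q=0$ for $j\ge2m$, the fibre $F$ of $\varphi_{\mathbb Q}$ is $(2m-1)$-connected with $\pi_{2m}(F)=\pi_{2m}(X)\otimes\mathbb Q$. In the exact sequence
$$H^{2m}(M)\to H^{2m}(X)\to H^{2m}(F)=\mathrm{Hom}(\pi_{2m}(X),\mathbb Q)$$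
with rational coefficients, the second map is evaluation, hence $0$. So the first map is onto, and there is $q_M\in H^{2m}(M;\mathbb Z)$ with $\varphi^*q_M\ne0$ rationally.

**Step 2.** *The purpose is to show that the resulting sphere bundle splits after looping.* Let $\eta_{q_M}$ be the rank-$m$ bundle over $M$ from (V), with $d\ge 2m$ at least the dimensions of $M$ and its spheres, and put $X'=S(\varphi^*\eta_{q_M})$. This is simply connected since $m\ge2$, and $c_m=\lambda\varphi^*q_M\ne0$ rationally. By Lemma 9, $\Omega S(\eta_{q_M})\to\Omega M$ has a homotopy section. The composite $\Omega S(\eta_{q_M})\to\Omega M\xrightarrow{v_M}S^{2m-1}$ is null, so precomposing with the section shows that the connecting map $v_M$ is null. By naturality the connecting map of $X'\to X$ is $v=v_M\circ\Omega\varphi$, also null. So $1_{\Omega X}$ lifts to $s:\Omega X\to\Omega X'$ with $is\simeq1$.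

**Step 3.** *The purpose is to deduce $\mathcal P_n(X)$.* If $\Psi:\Omega X'\to S(n)^c$ is injective on $\pi_n\otimes\mathbb Q$, so is $\Psi s$, because $s_*$ is injective. This proves Proposition 11. $\square$

## 7. The iterated sphere bundle: proof of Theorem 4

Fix $n$ and choose $l$ with $2l\ge n$.

**Step 1.** *The purpose is to remove all even cohomology up to degree $2l$.* As long as some $H^{2i}$ with $1\le i\le l$ is nonzero rationally, apply Proposition 11 to the smallest such $i$. Each application lowers that Betti number by one and leaves the lower even Betti numbers zero. The higher ones may grow but stay finite, as we always have a finite complex. So after finitely many steps $H^{2i}$ is gone, then we treat the next degree, and the procedure stops. We get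
$$X=X_0\leftarrow X_1\leftarrow\dots\leftarrow X_r=Z$$
with $H^{2i}(Z;\mathbb Q)=0$ for $1\le i\le l$ and $\mathcal P_n(X_{j+1})\Rightarrow\mathcal P_n(X_j)$.

**Step 2.** *The purpose is to verify $\mathcal P_n(Z)$.* By Lemma 10 there is $Z\to M\in\mathcal M$ that is an isomorphism on $\pi_{n+1}\otimes\mathbb Q$, since $n+1\le2l+1$. So $\Omega Z\to\Omega M\simeq\prod\Omega S^{2k_i+1}$ is an isomorphism on $\pi_n\otimes\mathbb Q$. If $n$ is odd, both sides are $0$ there and $\mathcal P_n(Z)$ is trivial. If $n$ is even, project to the factors with $2k_i=n$, which are copies of $S(n)$; the composite is injective on $\pi_n\otimes\mathbb Q$. So $\mathcal P_n(Z)$ holds, and hence $\mathcal P_n(X)$. This proves Theorem 4. $\square$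

## 8. The McGibbon–Møller conjecture

Let $X$ be a simply connected finite complex. Its homotopy groups are finitely generated, and by Theorem 4 all $\mathcal P_k(X)$ hold. Theorem 5 with $B=X$ gives $\mathrm{SNT}(\Omega X)=\{[\Omega X]\}$. This proves Theorem 1: the conjecture is true. $\square$

## 9. $\mathcal P_k$ as a necessary condition, and finite type versus finite

The properties $\mathcal P_k$ are not only sufficient. The following complement makes this precise.

**Theorem 12.** Let $B$ be simply connected with finitely generated homotopy groups. Equivalent are: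

(i) $\mathcal P_k(B)$ for all $k$;

(ii) $\mathrm{SNT}(\Omega B\times\Omega W)=*$ for every simply connected finite complex $W$;

(iii) $\mathrm{SNT}(\Omega B\times\Omega S^{k+1})=*$ for all $k\ge1$.

For (iii)⇒(i) we need a converse to the stabilization argument of Lemma 3.

**Lemma 13.** Let $Y$ be connected with all $\Gamma_m=\mathrm{Aut}(Y^{(m)})$ countable and $\mathrm{SNT}(Y)=*$. Then for each $k$ there is $m\ge k$ with $\mathrm{im}(\Gamma_m\to\Gamma_k)=\mathrm{im}(\mathrm{Aut}(Y)\to\Gamma_k)$.

*Proof.* For $t\in\Gamma_{n+1}$ let $t^{(n)}\in\Gamma_n$ be its truncation.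

**Step 1.** *The purpose is to turn $\mathrm{SNT}(Y)=*$ into algebra: for every sequence $\theta_n\in\Gamma_n$ there are $t_n\in\Gamma_n$ with $\theta_n=t_n(t_{n+1}^{(n)})^{-1}$.* Let $Y'$ be a CW approximation of the homotopy limit of the tower with maps $e_n=\theta_np_n:Y^{(n+1)}\to Y^{(n)}$. The projections $\varphi_n:Y'\to Y^{(n)}$ are isomorphisms on $\pi_{\le n}$, as the towers of homotopy groups are eventually towers of isomorphisms, and $e_n\varphi_{n+1}\simeq\varphi_n$. So $[Y']\in\mathrm{SNT}(Y)$, and there is an equivalence $G:Y\to Y'$. Then $\varphi_nG\simeq t_nq_n$ with $t_n\in\Gamma_n$, and $e_n\varphi_{n+1}G\simeq\varphi_nG$ says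
$$\theta_np_nt_{n+1}q_{n+1}\simeq\theta_nt_{n+1}^{(n)}q_n\simeq t_nq_n,\qquad\text{that is}\qquad\theta_nt_{n+1}^{(n)}=t_n.$$

**Step 2.** *The purpose is to show that the groups $H_m=\mathrm{im}(\Gamma_m\to\Gamma_k)$, $m\ge k$, stabilize.* Suppose not; then $H_{m+1}\ne H_m$ for infinitely many $m$. Enumerate $H_k=\Gamma_k=\{g_1,g_2,\dots\}$, with repetitions if necessary. Choose inductively $h_m\in H_m$ for $m\ge k$ such that, at the $i$-th index $m$ with $H_{m+1}\ne H_m$, we have $g_i\notin h_k\cdots h_mH_{m+1}$. This is possible, as $h_k\cdots h_{m-1}H_m$ contains at least two cosets of $H_{m+1}$, and $g_i$ lies in at most one. Take $\theta_m\in\Gamma_m$ over $h_m$ for $m\ge k$, $\theta_m=1$ for $m<k$, and $t_m$ as in Step 1. Write $\bar t_m$ for the image of $t_m$ in $\Gamma_k$. Then $h_m=\bar t_m\bar t_{m+1}^{-1}$ for $m\ge k$, so the product telescopes and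
$$t_k=h_kh_{k+1}\cdots h_m\,\bar t_{m+1}\in h_k\cdots h_mH_{m+1}\qquad\text{for all }m\ge k.$$
So $t_k\ne g_i$ for all $i$, which contradicts $t_k\in\Gamma_k$.

**Step 3.** *The purpose is to lift stable elements to $\mathrm{Aut}(Y)$.* By Step 2, for every $n$ the images in $\Gamma_n$ stabilize, and, as in the proof of Lemma 3, the stable images map onto each other. So for large $m$ every element of $\mathrm{im}(\Gamma_m\to\Gamma_k)$ lifts to $\lim\Gamma_n$, and by Lemma 2 with $Y'=Y$ it comes from $\mathrm{Aut}(Y)$. The other inclusion is clear. $\square$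

*Proof of Theorem 12.*

*(i)⇒(ii).* If $W$ is a simply connected finite complex, all $\mathcal P_k(W)$ hold by Theorem 4. The product of the maps for $B$ and $W$ gives $\mathcal P_k(B\times W)$ for all $k$. Apply Theorem 5 to $B\times W$.

*(ii)⇒(iii).* Take $W=S^{k+1}$.

*(iii)⇒(i).* **Step 1.** *The purpose is to apply Lemma 13.* Fix $k$, and put $Y=\Omega B\times\Omega S^{k+1}$, $\Gamma_m=\mathrm{Aut}(Y^{(m)})$. The set $[Y^{(m)},Y^{(m)}]$ is countable: climbing the finite Postnikov tower of the target, the fibres of $[Y^{(m)},Y^{(i)}]\to[Y^{(m)},Y^{(i-1)}]$ are images of the finitely generated groups $H^i(Y^{(m)};\pi_i(Y))$. So the $\Gamma_m$ are countable. Take $m\ge k$ from Lemma 13.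

**Step 2.** *The purpose is to construct a shear in $\Gamma_m$.* Let $x\in\mathrm{Hom}(\pi_k(\Omega B),\mathbb Z)$. As $\Omega B$ is rationally a product of Eilenberg–MacLane spaces, a nonzero multiple of $x$ is induced by a class in $H^k(\Omega B;\mathbb Z)=H^k((\Omega B)^{(m)};\mathbb Z)$. Lemma 7 applied to $W=S(k)$ with $d=m$ (for $k=1$ use $S^1=K(\mathbb Z,1)$ directly) gives
$$r:(\Omega B)^{(m)}\to K(\mathbb Z,k)\to P_mS(k)\to P_m\Omega S^{k+1},$$
inducing a nonzero multiple $\lambda x$ on $\pi_k$. The shear $(b,s)\mapsto(b,s\cdot r(b))$ of $Y^{(m)}=(\Omega B)^{(m)}\times(\Omega S^{k+1})^{(m)}$ has inverse $(b,s)\mapsto(b,s\cdot r(b)^{-1})$, so it lies in $\Gamma_m$. Note that here bounded dimension is enough.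

**Step 3.** *The purpose is to extract $\mathcal P_k(B)$.* By the choice of $m$, the image of the shear in $\Gamma_k$ comes from some $F\in\mathrm{Aut}(Y)$. The component $\Omega B\to Y\xrightarrow{F}Y\to\Omega S^{k+1}$ induces $\lambda x$ on $\pi_k$. For odd $k$ compose it with the map $\Omega S^{k+1}\to S^k$ of degree $\pm2$. Letting $x$ run over a basis of $\mathrm{Hom}(\pi_k(\Omega B),\mathbb Z)$, we get a map $\Omega B\to S(k)^{b_k}$ that is injective on $\pi_k\otimes\mathbb Q$. So $\mathcal P_k(B)$ holds. $\square$

**Proposition 14.** "Finite" cannot be weakened to "finite type" in Theorem 1: $\mathrm{SNT}(\Omega(K(\mathbb Z,3)\times S^3))=\mathrm{SNT}(\mathbb CP^\infty\times\Omega S^3)\ne*$.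

*Proof.* Let $B=K(\mathbb Z,3)$, so $\Omega B=\mathbb CP^\infty$. By the last example of Section 1 every map $\mathbb CP^\infty\to\Omega S^3$ is zero on $H^2$, hence on $\pi_2$, so $\mathcal P_2(B)$ fails. The proof of (iii)⇒(i) in Theorem 12 treats each $k$ separately: $\mathrm{SNT}(\Omega B\times\Omega S^{k+1})=*$ for one $k$ implies $\mathcal P_k(B)$ for that $k$. With $k=2$ we conclude $\mathrm{SNT}(\mathbb CP^\infty\times\Omega S^3)\ne*$. $\square$
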